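
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Strong minimality and automorphisms of $\mathbb{F}_p^{\mathrm{alg}}$}


\begin{abstract}
Let $\sigma$ be an automorphism of the algebraic closure $\mathbb{F}_p^{\mathrm{alg}}$ of the field with $p$ elements. We show that if the graph of $\sigma$ is not definable in the pure field, then the theory of $(\mathbb{F}_p^{\mathrm{alg}},+,\cdot,\sigma)$ is not strongly minimal; in fact algebraic closure fails exchange in some model, and the theory is not supersimple of finite SU-rank. The main case is that in which $\sigma$ agrees with each given integral power of Frobenius on a finite set only. We then find finite fields $\mathbb{F}_{p^n}$ on which $\sigma$ is a power $x\mapsto x^{p^k}$ with $|k|$ large and $|k|/n$ small. After replacing $\sigma$ by $\sigma^{-1}$ if necessary, we use the Hasse--Weil bound on these fields to show that, for every $N$, the map $x\mapsto\sigma(x)-x^e$, with $e\in\{2,3\}$ prime to $p$, has fibers of size at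 least $N$ over a positive proportion of the points.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Fix a prime $p$. Let $M=\mathbb{F}_p^{\mathrm{alg}}$ and $F(x)=x^p$. An automorphism $\sigma$ of the field $M$ is \emph{definable} if its graph is definable, with parameters, in the pure field $(M,+,\cdot)$; otherwise it is \emph{non-definable}. All powers $F^j$, $j\in\mathbb{Z}$, are definable. So a non-definable $\sigma$ satisfies $\sigma\neq F^j$ for all $j\in\mathbb{Z}$; the converse is part of Theorem~\ref{thm:equiv}. Every $\sigma$ maps each finite subfield $\mathbb{F}_{p^n}$ to itself, and there it agrees with $F^k$ for some $k\in\mathbb{Z}$, unique modulo $n$. Thus $(M,+,\cdot,\sigma)$ is a directed union of finite structures $(\mathbb{F}_{p^n},+,\cdot,F^{k_n})$.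

A complete theory is \emph{strongly minimal} if in each of its models every subset of the universe that is definable with parameters is finite or cofinite. The theory of algebraically closed fields of a given characteristic is an example. Zil'ber's conjecture has failed: for each characteristic there is a strongly minimal theory that properly expands the theory of algebraically closed fields of that characteristic. The survey \cite{survey} asks, as an open question, whether such an expansion can be obtained by adding an automorphism of $\mathbb{F}_p^{\mathrm{alg}}$: \emph{is there a non-definable $\sigma$ for which the theory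
\[
T=\mathrm{Th}(M,+,\cdot,\sigma)
\]
is strongly minimal?}

Here is the first obstruction. For $j\in\mathbb{Z}$ let
\[
\mathrm{Fix}_j=\{x\in M:\sigma(x)=F^j(x)\},
\]
a subfield of $M$, definable without parameters. If some $\mathrm{Fix}_j$ is infinite and proper, it is not cofinite, since the infinite set $a+\mathrm{Fix}_j$ with $a\notin\mathrm{Fix}_j$ is disjoint from it. So $T$ is not strongly minimal.

This obstruction is not always present. Under $\mathrm{Gal}(M/\mathbb{F}_p)\cong\widehat{\mathbb{Z}}\cong\prod_\ell\mathbb{Z}_\ell$, with $F$ corresponding to $1$, choose $\sigma=(\sigma_\ell)_\ell$ with $\sigma_\ell\in\mathbb{Z}_\ell\setminus\mathbb{Q}$ and $\sigma_\ell\equiv\lfloor\sqrt\ell\rfloor\pmod\ell$. Then all the subfields $\{x\in M:\sigma^a(x)=F^b(x)\}$ with $(a,b)\in\mathbb{Z}^2\setminus\{(0,0)\}$, and in particular all $\mathrm{Fix}_j$, are finite. This is clear if $a=0$. If $a\ne0$, such a subfield contains $\mathbb{F}_{p^n}$ if and only if $n\mid a\sigma-b$ in $\widehat{\mathbb{Z}}$. A prime $\ell\mid n$ must then divide the integer $a\lfloor\sqrt\ell\rfloor-b$, which for large $\ell$ is nonzero and smaller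 than $\ell$ in absolute value. So only finitely many $\ell$ can divide $n$, and for each of them the power of $\ell$ dividing $n$ is bounded because $a\sigma_\ell\neq b$. Hence only finitely many $n$ occur. For such $\sigma$ another argument is needed, and this is the main case of the paper. The answer to the question turns out to be negative for every $p$.

\begin{theorem}\label{thm:main}
If $\sigma$ is a non-definable automorphism of $M$, then $T$ is not strongly minimal.
\end{theorem}

In the next theorem, strong minimality is replaced by two of its weak consequences. Model-theoretic algebraic closure, $\mathrm{acl}$, \emph{satisfies exchange} in a model if $a\in\mathrm{acl}(Ab)\setminus\mathrm{acl}(A)$ implies $b\in\mathrm{acl}(Aa)$, for all elements $a,b$ and sets $A$. We say that $T$ is \emph{supersimple of finite SU-rank} if it is supersimple and some integer bounds the SU-ranks of all types of single elements (the facts we need are recalled in Section~\ref{sec:rank}).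

\begin{theorem}\label{thm:equiv}
For $\sigma\in\mathrm{Aut}(M)$ the following are equivalent.
\begin{enumerate}
\item[(i)] $\sigma=F^j$ for some $j\in\mathbb{Z}$.
\item[(ii)] $\sigma$ is definable.
\item[(iii)] $T$ is strongly minimal.
\item[(iv)] $\mathrm{acl}$ satisfies exchange in all models of $T$.
\item[(v)] $T$ is supersimple of finite SU-rank.
\end{enumerate}
In particular, if $\sigma$ is non-definable, then $T$ does not have finite Morley rank, nor is it superstable of finite $U$-rank.
\end{theorem}

The word ``finite'' in (v) cannot be dropped: in Section~\ref{sec:sharp} we show why $(M,+,\cdot,\sigma)$ is a model of the supersimple theory ACFA for comeagerly many $\sigma$, and all of these are non-definable.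

The proof runs as follows. Section~\ref{sec:fibers} shows which sets will contradict strong minimality and works out the first cases by hand. Assuming that all $\mathrm{Fix}_j$ are finite, Section~\ref{sec:small} finds finite fields on which $\sigma$ or $\sigma^{-1}$ is a comparatively small power of Frobenius. Section~\ref{sec:count} counts points there, and Section~\ref{sec:large} deduces that the fibers are large. Theorem~\ref{thm:main} follows at once; Section~\ref{sec:rank} proves Theorem~\ref{thm:equiv}.

Throughout we may replace $\sigma$ by $\sigma^{-1}$: the two are interdefinable without parameters, so none of the properties (i)--(v) changes. Since $\sigma$ commutes with $F$, this replaces $\mathrm{Fix}_j$ by $\mathrm{Fix}_{-j}$.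

\section{Fibers of $\sigma(x)-x^e$}\label{sec:fibers}

Put $e=2$ if $p$ is odd and $e=3$ if $p=2$, so that $p\nmid e$. For $c\in M$ and $N\ge1$ let
\[
X_c=\{x\in M:\sigma(x)-x^e=c\},\qquad E_N=\{c\in M:|X_c|\ge N\}.
\]
The sets $X_c$ are the fibers of a definable map from $M$ to $M$. In a strongly minimal theory such fibers cannot be large twice.

\begin{lemma}\label{lem:twofibers}
If $T$ is strongly minimal, there is $N$ with $|E_N|\le1$.
\end{lemma}

\begin{proof}
If for every $N$ there were $c\in M$ with $|X_c|\ge N$ and $|M\setminus X_c|\ge N$, then by compactness some model of $T$ would contain a $c$ with $X_c$ infinite and coinfinite. So there is $N$ such that every $c\in M$ has $|X_c|<N$ or $|M\setminus X_c|<N$. If $c\ne c'$ were both in $E_N$, then $|M\setminus X_c|<N$, and $X_{c'}\subseteq M\setminus X_c$ would have fewer than $N$ elements, a contradiction.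
\end{proof}

Hence it suffices to produce, for every $N$, two values $c$ whose fibers have at least $N$ points. Why $x^e$? For an additive map such as $\sigma(x)-x$ or $\sigma(x)-x^{p}$, all nonempty fibers are cosets of one group, here $\mathrm{Fix}_0$ or $\mathrm{Fix}_1$, which may be finite. The term $x^e$ is the simplest one that destroys additivity: $x^2$ does for odd $p$, and for $p=2$ one has to go to $x^3$.

For integers $m\ge0$ and $N\ge0$ write $(m)_N=m(m-1)\cdots(m-N+1)$. For powers $q=p^n$ and $Q=p^k$ with $n,k\ge1$, and for $N\ge1$, let
\[
P_N(q,Q)=\#\{(a_1,\dots,a_N)\in\mathbb{F}_q^N\text{ pairwise distinct}:\ a_1^Q-a_1^e=\dots=a_N^Q-a_N^e\}.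
\]
Suppose now that $\sigma(x)=x^Q$ on $\mathbb{F}_q$, and for $c\in\mathbb{F}_q$ put $m_c=|X_c\cap\mathbb{F}_q|$. Counting $N$-tuples of distinct points in the same fiber gives
\begin{equation}\label{eq:moments}
\sum_{c\in\mathbb{F}_q}(m_c)_N=P_N(q,Q).
\end{equation}
Of course $P_1(q,Q)=q$. Let us compute the next two cases for odd $p$, so $e=2$.

\emph{Pairs.} Points $x$ and $x+z$ with $z\neq0$ lie in the same fiber if and only if $z^Q-2xz-z^2=0$, that is,
\begin{equation}\label{eq:pairs}
x=\tfrac12(z^{Q-1}-z).
\end{equation}
So $z$ may be any nonzero element and determines $x$, and $P_2(q,Q)=q-1$ exactly.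

\emph{Triples.} By \eqref{eq:pairs}, the distinct points $x$, $x+z$ and $x+uz$, with $z\ne0$ and $u\ne0,1$, lie in one fiber if and only if \eqref{eq:pairs} holds and $z^{Q-1}-z=(uz)^{Q-1}-uz$. After division by $z(1-u)$ the last condition reads
\[
z^{Q-2}(1+u+\dots+u^{Q-2})=1 .
\]
Thus $P_3(q,Q)$ is the number of points over $\mathbb{F}_q$ on this affine plane curve of degree $2Q-4$, except for the at most $2(Q-2)$ points with $u\in\{0,1\}$. The polynomial $1+u+\dots+u^{Q-2}$ has only simple roots, because $p\nmid Q-1$, and so the curve is absolutely irreducible by Eisenstein's criterion. Weil's bound gives $q$ points up to an error of order $Q^2\sqrt q$. This is informative only if $Q^4$ is small compared with $q$, that is, if $k/n$ is below $1/4$.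

In general, for fixed $N$, one should expect $P_N(q,Q)\approx q$ as long as $N\le Q-2$ and $Q$ is a sufficiently small power of $q$. By \eqref{eq:moments} this says that the first factorial moments of $m_c$, for random $c$, are close to $1$, as for a Poisson variable of mean $1$. Such a variable takes values $\ge N$ with positive probability, so a positive proportion of the $c\in\mathbb{F}_q$ should lie in $E_N$. Since $m_c\le\max(Q,e)$ always, we need fields where $k$ is large (to reach large $N$) while $k/n$ is small (for Weil's bound). Finding them is the next step.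

\section{Fields on which $\sigma$ is a small power of Frobenius}\label{sec:small}

Let $\sigma=F^\kappa$ on $\mathbb{F}_{p^{n_0}}$. There is no reason for $\kappa/n_0$ to be close to an integer. But if, say, $\kappa\approx n_0/2$ with $n_0$ even, we may pass to the subfield $\mathbb{F}_{p^{n_0/2}}$: there $F^{n_0/2}$ is the identity and $\sigma=F^{\kappa-n_0/2}$ is a small power. Dirichlet's approximation theorem does the same for every ratio.

\begin{lemma}\label{lem:small}
Assume that all $\mathrm{Fix}_j$, $j\in\mathbb{Z}$, are finite. Then, after replacing $\sigma$ by $\sigma^{-1}$ if necessary, the following holds.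
\begin{itemize}
\item[$(*)$] For all integers $A,B,d\ge1$ there are $n$ and $k$ with $d\mid n$, $\ \sigma=F^k$ on $\mathbb{F}_{p^n}$, and $B<k\le n/A$.
\end{itemize}
\end{lemma}

\begin{proof}
We first find $n,k$ with $d\mid n$, $\sigma=F^k$ on $\mathbb{F}_{p^n}$ and $B<|k|\le n/A$. Let $n_0=L\,d\,A!$ with $L\ge 1$ to be chosen, and let $\sigma=F^\kappa$ on $\mathbb{F}_{p^{n_0}}$. By Dirichlet's theorem there are integers $1\le a\le A$ and $b$ with $|a\kappa/n_0-b|\le1/A$. Put $n=n_0/a$ and $k=\kappa-bn$. Since $a\mid A!$, the number $n$ is an integer divisible by $d$, and $n\ge L$. On $\mathbb{F}_{p^n}\subseteq\mathbb{F}_{p^{n_0}}$ we have $\sigma=F^\kappa=F^k$, and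
\[
|k|=n\left|\frac{a\kappa}{n_0}-b\right|\le\frac nA .
\]
If $|k|\le B$, then $\mathbb{F}_{p^n}\subseteq\bigcup_{|j|\le B}\mathrm{Fix}_j$. The right-hand side is a finite set that does not depend on $L$, so for $L$ large this is impossible.

It remains to fix the sign of $k$. Suppose that there is no such pair with $k>0$ for some $(A_1,B_1,d_1)$, and no such pair with $k<0$ for some $(A_2,B_2,d_2)$. A pair $(n,k)$ found for $(\max A_i,\max B_i,\mathrm{lcm}(d_1,d_2))$ has the required properties for both triples, and its sign contradicts one of the two assumptions. So one sign is available for all triples. If it is the negative one, replace $\sigma$ by $\sigma^{-1}$.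
\end{proof}

Finiteness of all $\mathrm{Fix}_j$ was used only to force $|k|>B$. The divisibility $d\mid n$ will be used in Section~\ref{sec:rank}, to make $\mathbb{F}_{p^n}$ contain finitely many prescribed elements.

\section{Counting points}\label{sec:count}

\begin{proposition}\label{prop:count}
Let $q=p^n$ with $n\ge1$, and let $Q=p^k\ge8$ with $k\ge1$. If $1\le N\le Q-2$, then
\[
|P_N(q,Q)-q|\le 6NQ^N\sqrt q .
\]
\end{proposition}

The plan is to recognize $P_N(q,Q)$, up to a small error, as the number of degree-one places of the function field generated by $N$ distinct roots of $X^Q-X^e-t$ over $\mathbb{F}_q(t)$. The Hasse--Weil bound applies once we know that this field has no new constants and small genus. The first point is a statement about a Galois group. Throughout this section $q$, $Q$ and $N$ are as in the proposition.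

\subsection{The Galois group}

Let $t$ be transcendental over $\overline{\mathbb{F}}=\overline{\mathbb{F}_q}$ and
\[
f(X)=X^Q-X^e-t .
\]
As $f$ has degree $1$ in $t$ with constant leading coefficient, it is irreducible in $\overline{\mathbb{F}}[t,X]$, hence over $\overline{\mathbb{F}}(t)$ by Gauss's lemma. It is separable: since $p\mid Q$ and $p\nmid e$, the derivative $f'=-eX^{e-1}$ vanishes only at $0$, and $f(0)=-t\neq0$. Let $G$ be the Galois group of $f$ over $\overline{\mathbb{F}}(t)$, acting on the $Q$ roots.

\begin{lemma}\label{lem:galois}
$G$ contains the alternating group $A_Q$. In particular $G$ is $(Q-2)$-transitive.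
\end{lemma}

\begin{proof}
\emph{$G$ is $2$-transitive.} We know that $G$ is transitive. Let $x$ be a root, so $t=x^Q-x^e$ and $\overline{\mathbb{F}}(t)\subseteq\overline{\mathbb{F}}(x)$. We must show that the stabilizer of $x$ is transitive on the other roots, that is, that $f(x+Z)/Z$ is irreducible in $\overline{\mathbb{F}}(x)[Z]$. By Gauss's lemma it suffices that it is irreducible in $\overline{\mathbb{F}}[x,Z]$, as it has positive degree in $Z$.

If $p$ is odd, then $f(x+Z)/Z=Z^{Q-1}-Z-2x$. This has degree $1$ in $x$ with constant leading coefficient $-2\ne0$, so it is irreducible. (This is the computation \eqref{eq:pairs}.)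

If $p=2$, then $(x+Z)^3=x^3+x^2Z+xZ^2+Z^3$, and
\[
f(x+Z)/Z=x^2+Zx+Z^2+Z^{Q-1},
\]
which is monic of degree $2$ in $x$. If it were reducible, it would have a root in $\overline{\mathbb{F}}(Z)$, say $Zw$. Division by $Z^2$ gives $w^2+w=1+Z^{Q-3}$. So $w$ is integral over $\overline{\mathbb{F}}[Z]$, hence a polynomial. It is not constant, because $Q-3>0$, and comparing degrees gives $2\deg w=Q-3$. But $Q-3$ is odd, a contradiction.

\emph{$G$ contains an $e$-cycle.} We look near $t=0$, where $f$ reduces to $X^e(X^{Q-e}-1)$. Since $p\nmid Q-e$, the polynomial $X^{Q-e}-1$ has $Q-e$ distinct nonzero roots, and by Hensel's lemma they lift to $Q-e$ roots of $f$ in $\overline{\mathbb{F}}[[t]]$. For the remaining roots write $f(X)=0$ as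
\[
X^e(1-X^{Q-e})=-t .
\]
Since $p\nmid e$, there is $u\in\overline{\mathbb{F}}[[X]]$ with $u^e=1-X^{Q-e}$ and $u(0)=1$. Let $h=Xu=X+\cdots$, and let $\varphi(S)=S+\cdots$ be its inverse under composition. Let $s^e=-t$ and let $\zeta$ be a primitive $e$-th root of unity. For $0\le i<e$ the element $\varphi(\zeta^is)\in\overline{\mathbb{F}}[[s]]$ satisfies $h(\varphi(\zeta^is))^e=s^e=-t$, so it is a root of $f$. These $e$ roots are distinct and reduce to $0$, so all $Q$ roots of $f$ have been found in $\overline{\mathbb{F}}((s))$. The automorphism $s\mapsto\zeta s$ of $\overline{\mathbb{F}}((s))$ over $\overline{\mathbb{F}}((t))$ fixes the $Q-e$ roots in $\overline{\mathbb{F}}[[t]]$ and permutes the other $e$ cyclically. Its restriction to the splitting field of $f$ over $\overline{\mathbb{F}}(t)$ is an $e$-cycle in $G$.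

\emph{Conclusion.} If $p$ is odd, then $e=2$ and $G$ contains a transposition; conjugating it by the $2$-transitive group $G$ we get all transpositions, so $G=S_Q$. If $p=2$, then $e=3$ and $G$ contains a $3$-cycle. That $G\supseteq A_Q$ is then a case of Jordan's theorem \cite[Thm.~3.3A]{dm}. For the $2$-transitive group $G$ the argument is short. Let $\Delta$ be a set of at least three roots, of maximal size such that the alternating group $\mathrm{Alt}(\Delta)$, acting trivially outside $\Delta$, is contained in $G$. Suppose $a\in\Delta$ and $b\notin\Delta$. By $2$-transitivity some conjugate $(a\,b\,c)$ of our $3$-cycle lies in $G$. If $c\in\Delta$ let $\rho=(a\,b\,c)$. If $c\notin\Delta$, choose $a',a''\in\Delta$ distinct from each other and from $a$; conjugating $(a\,a'\,a'')$ by $(a\,b\,c)$ yields $\rho=(b\,a'\,a'')$. In both cases $\rho\in G$ is a $3$-cycle on $b$ and two points of $\Delta$. The group $\langle\mathrm{Alt}(\Delta),\rho\rangle$ is transitive on $\Delta\cup\{b\}$, and the stabilizer of $b$ contains $\mathrm{Alt}(\Delta)$, so its order is at least $(|\Delta|+1)\cdot|\Delta|!/2$. As it consists of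 even permutations, it equals $\mathrm{Alt}(\Delta\cup\{b\})$, contradicting maximality.

Finally, $A_Q$ is $(Q-2)$-transitive: for two $(Q-2)$-tuples of distinct points there are exactly two permutations taking the first to the second; they differ by a transposition, so one of them is even.
\end{proof}

\subsection{The function field and its genus}

Let $x_1,\dots,x_N$ be distinct roots of $f$, and put $L_i=\mathbb{F}_q(t,x_1,\dots,x_i)$ for $0\le i\le N$. By Lemma~\ref{lem:galois} the tuple $(x_1,\dots,x_i)$ has $(Q)_i$ conjugates over $\overline{\mathbb{F}}(t)$. On the other hand, $x_{i+1}$ is a root of the polynomial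
\[
f^{(i)}=f\Big/\prod_{j\le i}(X-x_j)\in L_i[X],\qquad 0\le i<N,
\]
of degree $Q-i$. So for $0\le i\le N$
\[
(Q)_i=[\overline{\mathbb{F}}L_i:\overline{\mathbb{F}}(t)]\le[L_i:\mathbb{F}_q(t)]\le(Q)_i ,
\]
and equality holds throughout. This has two consequences. First, $\mathbb{F}_q$ is the full constant field of $L_i$: if $L_i$ contained $\mathbb{F}_{q^r}$, then $[\overline{\mathbb{F}}L_i:\overline{\mathbb{F}}(t)]\le[L_i:\mathbb{F}_{q^r}(t)]=(Q)_i/r$, so $r=1$. Second, for $i<N$ the polynomial $f^{(i)}$ is irreducible over $L_i$, since its degree $Q-i$ equals $[L_{i+1}:L_i]$.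

Let $g_i$ be the genus of $L_i$. Castelnuovo's inequality \cite[Thm.~3.11.3]{sti} says: if a function field is the compositum of two subfields with the same full constant field as its own, of genera $\gamma_1,\gamma_2$, over which it has degrees $n_1,n_2$, then its genus is at most $n_1\gamma_1+n_2\gamma_2+(n_1-1)(n_2-1)$. For $1\le i<N$ the field $L_{i+1}$ is the compositum of $L_i$, over which it has degree $Q-i$, and the rational function field $\mathbb{F}_q(x_{i+1})$, which contains $t$ and over which it has degree $(Q)_{i+1}/Q\le Q^i$. Hence $g_{i+1}\le Qg_i+Q^{i+1}$. Since $L_1=\mathbb{F}_q(x_1)$ has genus $0$, induction gives $g_i\le(i-1)Q^i$ for $1\le i\le N$, and in particular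
\begin{equation}\label{eq:genus}
g_N\le NQ^N .
\end{equation}

\subsection{Places and tuples}

\begin{lemma}\label{lem:places}
Let $t_0\in\mathbb{F}_q^*$. The degree-one places of $L_N$ above $t=t_0$ are in bijection with the $N$-tuples $(a_1,\dots,a_N)$ of distinct elements of $\mathbb{F}_q$ such that $a_i^Q-a_i^e=t_0$ for all $i$.
\end{lemma}

The idea is that adjoining $x_1,\dots,x_N$ one after another to the local ring at $t_0$ gives an unramified, hence integrally closed, ring. Its homomorphisms to $\mathbb{F}_q$ can be read off from the equations $f^{(i)}(x_{i+1})=0$.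

\begin{proof}
Let $O=\mathbb{F}_q[t]_{(t-t_0)}$ and $B_i=O[x_1,\dots,x_i]\subseteq L_i$, which is finite over $O$. Let $0\le i<N$. The polynomial $f^{(i)}$ lies in $B_i[X]$, is monic and is irreducible over $L_i$. Dividing with remainder by $f^{(i)}$ in $B_i[X]$ we see that $B_{i+1}\cong B_i[X]/(f^{(i)})$.

\emph{$f^{(i)\prime}(x_{i+1})$ is a unit of $B_{i+1}$.} Differentiating $f=f^{(i)}\prod_{j\le i}(X-x_j)$ and evaluating at $x_{i+1}$ gives
\[
-e\,x_{i+1}^{e-1}=f^{(i)\prime}(x_{i+1})\prod_{j\le i}(x_{i+1}-x_j).
\]
The left side is a unit, because $x_{i+1}(x_{i+1}^{Q-1}-x_{i+1}^{e-1})=t$ is a unit of $O$. This is where $t_0\neq0$ is used.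

\emph{$B_N$ is the integral closure of $O$ in $L_N$.} Put $\overline{B}_i=B_i/(t-t_0)B_i$. Then $\overline{B}_0=\mathbb{F}_q$. Suppose $\overline{B}_i$ is a finite product of finite fields. In $\overline{B}_{i+1}=\overline{B}_i[X]/(\overline{f^{(i)}})$ the derivative of $\overline{f^{(i)}}$ is a unit, so over each field factor of $\overline{B}_i$ the polynomial $\overline{f^{(i)}}$ is coprime to its derivative, hence squarefree, and $\overline{B}_{i+1}$ is again a finite product of finite fields. So $\overline{B}_N$ is such a product. Let $\mathfrak{m}$ be a maximal ideal of $B_N$. It contains $t-t_0$, because $B_N$ is integral over the local ring $O$. By what we just saw, $t-t_0$ generates the maximal ideal of the localization of $B_N$ at $\mathfrak{m}$. A Noetherian local domain whose maximal ideal is principal and nonzero is a discrete valuation ring. So all localizations of $B_N$ at maximal ideals are integrally closed, and so is $B_N$. Its fraction field is $L_N$.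

\emph{Counting.} Consequently the degree-one places of $L_N$ above $t_0$ correspond to the maximal ideals of $B_N$ with residue field $\mathbb{F}_q$, that is, to the $\mathbb{F}_q$-algebra homomorphisms $B_N\to\mathbb{F}_q$ (all of which send $t$ to $t_0$). Since $B_{i+1}\cong B_i[X]/(f^{(i)})$, such a homomorphism amounts to successive choices of a root $a_{i+1}\in\mathbb{F}_q$ of
\[
(X^Q-X^e-t_0)\Big/\prod_{j\le i}(X-a_j),\qquad 0\le i<N .
\]
The polynomial $X^Q-X^e-t_0$ is separable, as its derivative vanishes only at $0$, where its value is $-t_0\neq0$. So at each stage the permitted values are the roots of $X^Q-X^e-t_0$ in $\mathbb{F}_q$ other than $a_1,\dots,a_i$.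
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:count}]
Let $D$ be the number of degree-one places of $L_N$. Each of them lies above $t=\infty$ or above $t=t_0$ for some $t_0\in\mathbb{F}_q$. By Lemma~\ref{lem:places}, $D$ and $P_N(q,Q)$ differ only by the degree-one places above $t=0$ and $t=\infty$, of which there are at most $2[L_N:\mathbb{F}_q(t)]\le2Q^N$, and by the tuples with common value $0$, of which there are at most $Q^N$. By the Hasse--Weil bound \cite[Thm.~5.2.3]{sti}, which applies because $\mathbb{F}_q$ is the full constant field, $|D-(q+1)|\le2g_N\sqrt q$. With \eqref{eq:genus} we obtain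
\[
|P_N(q,Q)-q|\le1+2NQ^N\sqrt q+3Q^N\le6NQ^N\sqrt q. \qedhere
\]
\end{proof}

\section{Large fibers and the proof of Theorem~\ref{thm:main}}\label{sec:large}

The second moment method converts the counts into large fibers. We prove more than Theorem~\ref{thm:main} needs, namely that $E_N$ has positive density in suitable finite fields; Section~\ref{sec:rank} depends on this.

\begin{proposition}\label{prop:density}
Assume $(*)$. For every $N\ge1$ there is $\delta_N>0$ such that for all $d,n_1\ge1$ there is $n\ge n_1$ with $d\mid n$ and, for $q=p^n$,
\[
\#\{c\in\mathbb{F}_q:\ |X_c\cap\mathbb{F}_q|\ge N\}\ \ge\ \delta_N\,q .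
\]
In particular $|E_N\cap\mathbb{F}_q|\ge\delta_Nq$ for these $q$, and $E_N$ is infinite.
\end{proposition}

\begin{proof}
Choose $B\ge n_1$ so large that $p^B\ge\max(8,\,2N+2,\,(24N)^4)$, and apply $(*)$ with $A=8N$, this $B$ and the given $d$. Let $q=p^n$ and $Q=p^k$ for the resulting $n,k$. Then $n\ge Ak>B\ge n_1$ and $q\ge(24N)^4$, and moreover $Q\ge8$ and $2N\le Q-2$. For $N\le i\le2N$ we have $Q^i=p^{ki}\le p^{2Nn/A}=q^{1/4}$, so Proposition~\ref{prop:count} gives
\[
|P_i(q,Q)-q|\le 6i\,q^{1/4}q^{1/2}\le 12N\,q^{3/4}\le q/2 .
\]

On $\mathbb{F}_q$ we have $\sigma(x)=x^Q$. Let $m_c=|X_c\cap\mathbb{F}_q|$, so that \eqref{eq:moments} holds. For integers $m\ge0$ we have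
\[
(m)_N^2=\sum_{j=0}^N\binom Nj^2j!\,(m)_{2N-j}.
\]
Indeed, the left side counts pairs of injective $N$-tuples from an $m$-element set. If exactly $j$ entries of the first tuple occur in the second, there are $\binom Nj^2j!$ ways to prescribe which positions coincide, and what remains is an injective $(2N-j)$-tuple. Summing over $c$ and using $P_{2N-j}(q,Q)\le\frac32q$ we get
\[
\sum_{c\in\mathbb{F}_q}(m_c)_N^2\le C_Nq,\qquad C_N=\frac32\sum_{j=0}^N\binom Nj^2j! .
\]
Since $(m_c)_N=0$ unless $m_c\ge N$, the Cauchy--Schwarz inequality yields
\[
\Bigl(\frac q2\Bigr)^2\le P_N(q,Q)^2=\Bigl(\sum_{c:\,m_c\ge N}(m_c)_N\Bigr)^2\le\#\{c:m_c\ge N\}\cdot C_Nq ,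
\]
so $\delta_N=1/(4C_N)$ works. As $n_1$ is arbitrary, $E_N$ is infinite.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $\sigma$ is non-definable and $T$ is strongly minimal. As shown in Section~\ref{sec:intro}, no $\mathrm{Fix}_j$ is infinite and proper; and $\mathrm{Fix}_j\neq M$ because $\sigma\neq F^j$. So all $\mathrm{Fix}_j$ are finite. By Lemma~\ref{lem:small} we may assume $(*)$, and by Proposition~\ref{prop:density} every $E_N$ is infinite. This contradicts Lemma~\ref{lem:twofibers}.
\end{proof}

\section{Exchange and finite rank}\label{sec:rank}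

\subsection{The easy implications and the two cases}

(i)$\Rightarrow$(ii) is clear. For (ii)$\Rightarrow$(iii), suppose that the graph of $\sigma$ is defined by a field formula $\theta(x,y,b)$ with parameters $b$. In every model of $T$ there is then a tuple $b'$ such that $\theta(x,y,b')$ defines the graph of $\sigma$, since this is expressed by a sentence. So every definable subset of the universe is definable in the underlying field, which is algebraically closed, and is finite or cofinite. (iii)$\Rightarrow$(iv) and (iii)$\Rightarrow$(v) are standard: in a strongly minimal theory $\mathrm{acl}$ satisfies exchange, and the theory is superstable of $U$-rank $1$, hence supersimple of SU-rank $1$.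

It remains to prove (iv)$\Rightarrow$(i) and (v)$\Rightarrow$(i). \emph{From now on assume $\sigma\ne F^j$ for all $j\in\mathbb{Z}$.} Let $\mathfrak{C}\succ M$ be a monster model of $T$. We write $X_c(\mathfrak{C})$, $E_N(\mathfrak{C})$ and so on for sets computed in $\mathfrak{C}$. Since every element of $M$ is algebraic over $\mathbb{F}_p$, we have $M\subseteq\mathrm{acl}(\emptyset)$.

We separate two cases. In \emph{Case A} some $\mathrm{Fix}_j$ is infinite. In \emph{Case B} all $\mathrm{Fix}_j$ are finite; then Lemma~\ref{lem:small} allows us to assume $(*)$, and Proposition~\ref{prop:density} is available. In Case A we use the following.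

\begin{lemma}\label{lem:caseA}
Suppose $L=\mathrm{Fix}_j$ is infinite. For each $m\ge1$ there are $a_1,\dots,a_m\in M$ such that $(u_1,\dots,u_m)\mapsto\sum a_iu_i$ is injective on $L(\mathfrak{C})^m$.
\end{lemma}

\begin{proof}
As $\sigma\neq F^j$, we have $L\ne M$, so $\mathrm{Gal}(M/L)$ is a nontrivial subgroup of the torsion-free group $\mathrm{Gal}(M/\mathbb{F}_p)\cong\widehat{\mathbb{Z}}$. Hence it is infinite, and $[M:L]=\infty$. Take $a_1,\dots,a_m\in M$ linearly independent over $L$. Then the map is injective on $L^m$, and this passes to $\mathfrak{C}$.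
\end{proof}

\subsection{Failure of exchange: (iv)$\Rightarrow$(i)}

\emph{Case A.} Let $a_1,a_2$ be as in Lemma~\ref{lem:caseA} for $m=2$. Since $L(\mathfrak{C})$ is an infinite definable set, there are $u\in L(\mathfrak{C})\setminus\mathrm{acl}(\emptyset)$ and $v\in L(\mathfrak{C})\setminus\mathrm{acl}(u)$. Put $w=a_1u+a_2v$. Then $u,v\in\mathrm{acl}(w)$, because $a_1,a_2\in\mathrm{acl}(\emptyset)$. As $u\in\mathrm{acl}(w)\setminus\mathrm{acl}(\emptyset)$, exchange would give $w\in\mathrm{acl}(u)$, hence $v\in\mathrm{acl}(u)$, a contradiction.

\emph{Case B.} The sets $E_N$ are infinite and decreasing in $N$. By compactness there is $c\in\mathfrak{C}\setminus\mathrm{acl}(\emptyset)$ lying in all $E_N(\mathfrak{C})$, so $X_c(\mathfrak{C})$ is infinite. Choose $x\in X_c(\mathfrak{C})\setminus\mathrm{acl}(c)$. Then $c=\sigma(x)-x^e\in\mathrm{acl}(x)\setminus\mathrm{acl}(\emptyset)$, and exchange would give $x\in\mathrm{acl}(c)$, a contradiction.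

\subsection{Infinite rank: (v)$\Rightarrow$(i)}

A formula $\varphi(y,g)$ \emph{divides} over a set $A$ if there are an integer $h\ge1$ and realizations $(g_i)_{i<\omega}$ of $\mathrm{tp}(g/A)$ such that any $h$ of the formulas $\varphi(y,g_i)$ with distinct indices are jointly inconsistent. It \emph{forks} over $A$ if it implies a finite disjunction of formulas dividing over $A$, and a type forks over $A$ if it contains a formula that does. Tuples $a$ and $b$ are \emph{independent} over $A$ if $\mathrm{tp}(a/Ab)$ does not fork over $A$. For finite tuples $a$ we always have $\mathrm{SU}(a/A)\ge0$, and $\mathrm{SU}(a/A)\ge n+1$ means that $\mathrm{SU}(a/B)\ge n$ for some $B\supseteq A$ such that $\mathrm{tp}(a/B)$ forks over $A$. We use the following standard facts about a supersimple theory of finite SU-rank \cite{wagner}.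
\begin{itemize}
\item[(S1)] Forking and dividing coincide, independence is symmetric, and every type over $A$ has an extension to any $B\supseteq A$ that does not fork over $A$.
\item[(S2)] $\mathrm{SU}(a/A)\ge1$ if and only if $a\notin\mathrm{acl}(A)$ (for a single element $a$).
\item[(S3)] If $A\subseteq B$, then $\mathrm{SU}(a/B)\le\mathrm{SU}(a/A)$, with equality if $\mathrm{tp}(a/B)$ does not fork over $A$.
\item[(S4)] $\mathrm{SU}(ab/A)=\mathrm{SU}(a/Ab)+\mathrm{SU}(b/A)$.
\item[(S5)] $\mathrm{SU}(a/A)=\mathrm{SU}(b/A)$ if $a$ and $b$ are interdefinable over $A$.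
\end{itemize}

Assume for a contradiction that $T$ is supersimple of finite SU-rank.

\emph{Case A.} Fix $m$ and let $a_1,\dots,a_m$ be as in Lemma~\ref{lem:caseA}. Choose $u_1\in L(\mathfrak{C})\setminus M$. Since $M$ is a model, $u_1\notin\mathrm{acl}(M)$ and $\mathrm{SU}(u_1/M)\ge1$. By (S1) there are realizations $u_2,\dots,u_m$ of $\mathrm{tp}(u_1/M)$ such that each $u_{i+1}$ is independent from $(u_1,\dots,u_i)$ over $M$. The single element $w=\sum a_iu_i$ is interdefinable with $(u_1,\dots,u_m)$ over $M$, so $\mathrm{SU}(w/M)=\sum_i\mathrm{SU}(u_i/M)\ge m$ by (S3)--(S5). As $m$ is arbitrary, this is a contradiction.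

\emph{Case B.} Let $r<\omega$ be the maximum of $\mathrm{SU}(a/M)$ for single elements $a\in\mathfrak{C}$. The idea is to beat $r$ by an element $x$ in an infinite fiber $X_c$: then $x$ computes $c$ and still has rank at least $1$ over $c$. So the rank of $x$ exceeds $r$ if $c$ itself has rank $r$. We thus need a $c$ of maximal rank in $\bigcap_NE_N$, that is, we need $E_N$ to be a ``large'' set. Its positive density gives exactly this, in the following form.

\begin{lemma}\label{lem:nodivide}
Assume $(*)$. For no $N\ge1$ and $g\in\mathfrak{C}$ does the formula $y-g\in E_N$ divide over $M$.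
\end{lemma}

\begin{proof}
Suppose it does. Then there are $h$ and $(g_i)_{i<\omega}$ in $\mathfrak{C}$ such that any $h$ of the sets $E_N(\mathfrak{C})+g_i$ (distinct indices) have empty intersection. For each $m$, the existence of $g_1,\dots,g_m$ with this property is expressed by a sentence. So there are such $g_1,\dots,g_m$ in $M$, say in $\mathbb{F}_{p^d}$. Take $m>(h-1)/\delta_N$, and let $q=p^n$ be as in Proposition~\ref{prop:density} for $N$ and this $d$. Since $d\mid n$, translation by $g_i$ preserves $\mathbb{F}_q$, and every element of $\mathbb{F}_q$ lies in at most $h-1$ of the sets $E_N+g_i$. Hence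
\[
m\,\delta_N\,q\le m\,|E_N\cap\mathbb{F}_q|=\sum_{i=1}^m|(E_N+g_i)\cap\mathbb{F}_q|\le(h-1)q ,
\]
contrary to the choice of $m$.
\end{proof}

\emph{There is $c\in\bigcap_NE_N(\mathfrak{C})$ with $\mathrm{SU}(c/M)=r$.} Fix $g\in\mathfrak{C}$ with $\mathrm{SU}(g/M)=r$. By Lemma~\ref{lem:nodivide} and (S1), no formula $y-g\in E_N$ forks over $M$. These formulas become stronger as $N$ grows, and finite disjunctions of formulas that fork over $M$ fork over $M$. So, by compactness, some $y\in\mathfrak{C}$ satisfies all of them and no formula over $Mg$ that forks over $M$; that is, $y$ and $g$ are independent over $M$. Put $c=y-g\in\bigcap_NE_N(\mathfrak{C})$. Over $My$ the elements $c$ and $g$ are interdefinable, so (S3), (S5) and symmetry give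
\[
\mathrm{SU}(c/M)\ge\mathrm{SU}(c/My)=\mathrm{SU}(g/My)=\mathrm{SU}(g/M)=r ,
\]
and equality holds by the choice of $r$.

\emph{Conclusion.} Let $c$ be as just found. Since $X_c(\mathfrak{C})$ is infinite, there is $x\in X_c(\mathfrak{C})\setminus\mathrm{acl}(Mc)$, so $\mathrm{SU}(x/Mc)\ge1$. As $c=\sigma(x)-x^e$ is definable from $x$,
\begin{equation}\label{eq:rank}
\mathrm{SU}(x/M)=\mathrm{SU}(xc/M)=\mathrm{SU}(x/Mc)+\mathrm{SU}(c/M)\ge r+1 ,
\end{equation}
contradicting the choice of $r$. This proves (v)$\Rightarrow$(i), and with it the equivalence of (i)--(v).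

The last sentence of Theorem~\ref{thm:equiv} follows: finite Morley rank implies superstability with finite $U$-rank, and in a stable theory $U$-rank and SU-rank agree. So either property would imply (v). \qed

\begin{remark}
Finiteness of the rank is used in \eqref{eq:rank}: for infinite ranks only an inequality between ordinals is available, and $1+\omega=\omega$.
\end{remark}

\section{Sharpness: the word ``finite'' in (v)}\label{sec:sharp}

This section is not used above. Equip $\mathrm{Gal}(M/\mathbb{F}_p)\cong\widehat{\mathbb{Z}}$ with its profinite topology; the sets of all $\sigma$ with $\sigma=F^k$ on $\mathbb{F}_{p^m}$ form a basis. For a variety $U$ over $M$ let $\sigma(U)$ be obtained by applying $\sigma$ to the coefficients of defining equations. Recall that $(M,+,\cdot,\sigma)$ is a model of ACFA if for all irreducible varieties $U$, all irreducible closed $V\subseteq U\times\sigma(U)$ projecting dominantly to $U$ and to $\sigma(U)$, and all proper closed $W\subsetneq V$, there is $a\in U(M)$ with $(a,\sigma(a))\in V\setminus W$. (One may take $U$ affine.) The theory ACFA is supersimple, and in it the generic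 type of a single element has SU-rank $\omega$ \cite{ch}.

\begin{proposition}\label{prop:acfa}
For comeagerly many $\sigma\in\mathrm{Gal}(M/\mathbb{F}_p)$, $(M,+,\cdot,\sigma)$ is a model of ACFA. All such $\sigma$ are non-definable. Hence ``finite'' cannot be dropped in Theorem~\ref{thm:equiv}(v).
\end{proposition}

The proof uses Hrushovski's theorem in the form of \cite{var}: \emph{let $C$ and $X$ be irreducible of finite type over $M$, with $X$ defined over a finite field $\mathbb{F}_{q}$, and let $C\to X\times X$ be a morphism both of whose components are dominant. Then for all large $s$ the image of $C$ meets the graph of the Frobenius map $\mathrm{Fr}_{q^s}:X\to X$.}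

\begin{proof}
Consider a datum consisting of $m\ge1$, a class $k_0$ modulo $m$, and $U,V,W$ defined over $\mathbb{F}_{p^m}$ as in the axioms, with $U$ affine and with $F^{k_0}(U)$ in the role of $\sigma(U)$. Let $\mathcal{O}$ be the set of $\sigma$ such that either $\sigma\ne F^{k_0}$ on $\mathbb{F}_{p^m}$, or there is $a\in U(M)$ with $(a,\sigma(a))\in V\setminus W$. The set $\mathcal{O}$ is open: the first condition is open, and a witness $a$ for the second lies in a finite field, so it serves for all $\sigma'$ that agree with $\sigma$ on that field.

The set $\mathcal{O}$ is dense. Consider a basic open set, given by $\sigma=F^{k_1}$ on $\mathbb{F}_{p^{m'}}$; shrinking it we may assume $m\mid m'$, and we take $k_1\ge0$. If $k_1\not\equiv k_0\pmod m$, it is contained in $\mathcal{O}$. Otherwise put $X=F^{k_0}(U)=F^{k_1}(U)$, which is defined over $\mathbb{F}_{p^{m'}}$, and $C=V\setminus W$. As $V$ is irreducible, $C$ is irreducible and dense in $V$, so it projects dominantly to $U$ and to $X$. Raising coordinates to the power $p^{k_1}$ is a bijective morphism $F^{k_1}:U\to X$, so both components of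
\[
(F^{k_1}\circ\mathrm{pr}_1,\ \mathrm{pr}_2):C\to X\times X
\]
are dominant. By Hrushovski's theorem with $q=p^{m'}$, for large $s$ there is $(a,b)\in V\setminus W$ with $b=F^{m's}(F^{k_1}(a))$. So $\sigma=F^{k_1+m's}$ lies in $\mathcal{O}$ and in the given basic open set.

There are only countably many data, so by Baire's theorem the intersection of all sets $\mathcal{O}$ is comeager. Let $\sigma$ be in the intersection. Any $U,V,W$ as in the axioms are defined over some $\mathbb{F}_{p^m}$, on which $\sigma$ equals some $F^{k_0}$; since the first alternative in the definition of $\mathcal{O}$ fails, the required point exists. So $(M,+,\cdot,\sigma)$ is a model of ACFA.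

Now let $(M,+,\cdot,\sigma)$ be any model of ACFA. The axiom for $U=\mathbb{A}^1$, $V=\mathbb{A}^2$ and $W$ the diagonal shows that $\sigma\ne\mathrm{id}$. The axiom for $U=\mathbb{A}^1$, $V$ the diagonal and $W$ an arbitrary finite subset of it shows that $\mathrm{Fix}_0$ is infinite. But $F^j$ with $j\neq0$ has only finitely many fixed points, so $\sigma\ne F^j$ for all $j\in\mathbb{Z}$. By Theorem~\ref{thm:equiv}, $\sigma$ is non-definable. Its theory $T$ is supersimple, because ACFA is, although (i) fails. So (v) without the word ``finite'' does not imply (i).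
\end{proof}

\begin{thebibliography}{9}

\bibitem{survey} \emph{A Survey On The Model Theory Of Difference Fields}, \texttt{https://library.slmath.org/books/Book39/files/zoe.pdf}.

\bibitem{ch} Chatzidakis and Hrushovski, Trans. AMS \textbf{351} (1999).

\bibitem{dm} Dixon and Mortimer, \emph{Permutation Groups}.

\bibitem{sti} Stichtenoth, \emph{Algebraic Function Fields and Codes}.

\bibitem{var} Varshavsky, J. Algebraic Geom. \textbf{27} (2018), 1--20.

\bibitem{wagner} Wagner, \emph{Simple Theories}.

\end{thebibliography}

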